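\title{Mapping class groups of genus at least two that virtually embed in braid groups}

\begin{abstract}
We prove that for $g\ge 2$ the mapping class group of a surface of genus $g$ with $p$ marked points and $b$ boundary components has a finite-index subgroup that embeds in a braid group only if the surface is closed of genus two, as conjectured by T.~Katayama. The obstruction is a conjugation-invariant, positive, symmetric bilinear pairing defined on pairs of commuting elements. Braid groups carry such a pairing, built from linking numbers and pseudo-Anosov pieces, and its existence is insensitive to passing to subgroups and to finite-index overgroups. Every mapping class group in question, other than that of the closed surface of genus two, contains a subgroup on which no such pairing exists. We also show that the mapping class group of the closed surface of genus two virtually embeds in $B_n$ exactly when $n\ge5$.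
\end{abstract}

\section{Introduction}

For integers $g,p,b\ge0$ let $\Sigma_{g,p}^{b}$ be the compact connected orientable surface of genus $g$ with $b$ boundary components and $p$ marked points in its interior. Its \emph{mapping class group} $\operatorname{Mod}(\Sigma_{g,p}^b)$ is the group of isotopy classes of orientation-preserving homeomorphisms that fix the boundary pointwise and preserve the set of marked points, possibly permuting them; isotopies also fix the boundary pointwise and preserve the set of marked points. The finite-index subgroup of classes that fix each marked point is $\operatorname{PMod}(\Sigma_{g,p}^b)$. We abbreviate $\Sigma_2=\Sigma_{2,0}^0$, $\Sigma_2^1=\Sigma_{2,0}^1$ and $S_{0,k}=\Sigma_{0,k}^0$.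

The braid group $B_n$ on $n$ strands is the mapping class group of the disc $D_n=\Sigma_{0,n}^1$, and the pure braid group $P_n$ is $\operatorname{PMod}(D_n)$. So braid groups are mapping class groups of planar surfaces, and one may ask which mapping class groups of higher genus can be realized inside them. Braid groups are torsion-free while mapping class groups may have torsion, so the question is better asked up to finite index. A group $G$ is \emph{virtually embedded} in a group $H$ if some finite-index subgroup of $G$ admits an injective homomorphism into $H$.

There is one positive case in genus at least two: $\operatorname{Mod}(\Sigma_2)$ is virtually embedded in $B_5$, a fact quoted in \cite{Problems} whose proof we recall in Section~\ref{sec:genustwo}. The reason is that $\Sigma_2$ is a double cover of the sphere branched over six points, and the covering involution is central in the whole group $\operatorname{Mod}(\Sigma_2)$, so that every mapping class descends to the sphere. This looks like an accident of one surface, and T.~Katayama conjectured \cite[Conjecture 6.2]{Problems} that it is the only case. We prove the conjecture.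

\begin{theorem}\label{thm:main}
Let $g\ge2$. If $\operatorname{Mod}(\Sigma_{g,p}^b)$ is virtually embedded in some braid group $B_n$, then $(g,p,b)=(2,0,0)$.
\end{theorem}

Some hypothesis on $g$ is needed, since $\operatorname{Mod}(\Sigma_{0,p}^1)=B_p$. The difficulty of the theorem is that $n$ is not bounded. An invariant that measures size can only bound $n$ from below; for instance $B_{2k}$ contains $\mathbb Z^k$, so the rank of abelian subgroups excludes nothing for large $n$. We need a qualitative property that all braid groups share, that passes to subgroups, and that can be pulled back from an unknown finite-index subgroup to the whole mapping class group. The following property does this. We write $C_G(f)$ for the centralizer of $f$ in $G$.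

\begin{definition}\label{def:P}
A \emph{pairing} on a group $G$ is a real-valued function $B(f,g)$, defined on all pairs of commuting elements $f,g\in G$, such that
\begin{itemize}
\item[(P1)] $B(f,g)=B(g,f)$;
\item[(P2)] $B(hfh^{-1},hgh^{-1})=B(f,g)$ for all $h\in G$;
\item[(P3)] for each $f$, the map $B(f,\cdot)\colon C_G(f)\to\mathbb R$ is a homomorphism;
\item[(P4)] $B(f,f)>0$ if $f$ has infinite order.
\end{itemize}
The class of groups that admit a pairing is denoted $\mathcal P$.
\end{definition}

On each abelian subgroup a pairing is a symmetric biadditive form, positive on elements of infinite order, and these forms are compatible with conjugation. One should think of $B(f,f)$ as a squared length. Condition (P3) asks for more: additivity on the whole centralizer, which need not be abelian.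

Two groups serve as obstructions. Write $[x,y]=xyx^{-1}y^{-1}$ and let
\[
\pi=\langle a,b,s,u\mid [a,b][s,u]=1\rangle=\pi_1(\Sigma_2).
\]
Let $\tau$ be the automorphism of $\pi$ that fixes $a,b,u$ and sends $s$ to $su$. It is well defined because $[su,u]=su\,u\,u^{-1}s^{-1}u^{-1}=[s,u]$, and its inverse is given by $s\mapsto su^{-1}$. Put
\[
J=\pi\rtimes_\tau\langle t\rangle,
\]
where $t$ has infinite order and $txt^{-1}=\tau(x)$ for $x\in\pi$. Let $U$ be the fundamental group of the unit tangent bundle of $\Sigma_2$,
\[
U=\pi_1(UT\Sigma_2)=\langle a_1,b_1,a_2,b_2,z\mid z\text{ central},\ [a_1,b_1][a_2,b_2]=z^{e}\rangle,\qquad e=\pm2 .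
\]
Here $z$ is the class of the fiber and $e$ is the Euler number of the bundle. Its sign depends on orientation conventions, and only $e\ne0$ will matter.

\begin{theorem}\label{thm:P}
\begin{enumerate}
\item[(1)] The class $\mathcal P$ is closed under subgroups, finite direct products and finite-index overgroups, and it contains all braid groups. Neither $U$ nor $J$ is in $\mathcal P$.
\item[(2)] For $g\ge2$ the following are equivalent: \textup{(a)} $\operatorname{Mod}(\Sigma_{g,p}^b)$ is virtually embedded in some $B_n$; \textup{(b)} $\operatorname{Mod}(\Sigma_{g,p}^b)\in\mathcal P$; \textup{(c)} $(g,p,b)=(2,0,0)$.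
\item[(3)] $\operatorname{Mod}(\Sigma_{2})$ is virtually embedded in $B_n$ if and only if $n\ge5$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:closure} gives examples of pairings and the closure properties. Section~\ref{sec:UJ} shows by short computations that $U$ and $J$ admit no pairing, and Section~\ref{sec:mcg} finds $J$ or a suitable quotient of $U$ in each mapping class group with $g\ge2$ other than $\operatorname{Mod}(\Sigma_2)$. The longest part is Section~\ref{sec:braids}, the construction of a pairing on pure braid groups. Section~\ref{sec:genustwo} treats $\Sigma_2$ and assembles the proofs. Our reference for surface topology is \cite{FM}. Throughout, $T_c$ is the Dehn twist about a simple closed curve $c$, always of the same handedness; it depends only on the isotopy class of $c$, and $hT_ch^{-1}=T_{h(c)}$ for every mapping class $h$.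

\section{Pairings: examples and closure properties}\label{sec:closure}

We start with two consequences of the definition.

\begin{lemma}\label{lem:basic}
Let $B$ be a pairing on $G$ and let $f\in G$.
\begin{enumerate}
\item[(a)] If $f$ has finite order, then $B(f,f)=0$. Hence $B(f,f)\ge0$ for all $f$.
\item[(b)] If $f$ has infinite order, then no nonzero power of $f$ lies in the commutator subgroup of $C_G(f)$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (P3), $kB(f,f)=B(f,f^k)$, and this vanishes if $f^k=1$ or, more generally, if $f^k$ lies in the commutator subgroup of $C_G(f)$. Both statements follow, using (P4).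
\end{proof}

The following notation will be used repeatedly. If $C$ is an infinite cyclic group and $x,y\in C$, put $(x\cdot y)_C=\epsilon(x)\epsilon(y)$, where $\epsilon\colon C\to\mathbb Z$ is an isomorphism. The only other isomorphism is $-\epsilon$, so the product does not depend on the choice, and it is preserved by isomorphisms of infinite cyclic groups.

\begin{example}\label{ex:pairings}
(a) The dot product is a pairing on $\mathbb Z^r$.

(b) Suppose that the centralizer of every $f\ne1$ in $G$ is infinite cyclic. This holds for free groups, and for $\pi$, which acts freely on the hyperbolic plane by translations along axes, commuting elements sharing an axis. Put $B(1,g)=0$ and $B(f,g)=(f\cdot g)_{C_G(f)}$ for $f\ne1$. Then (P2)--(P4) are immediate. For (P1), let $f,g\ne1$ commute. The abelian group $C_G(f)$ contains $g$, so $C_G(f)\subseteq C_G(g)$, and by symmetry the two centralizers are equal. So $G\in\mathcal P$.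

(c) The integral Heisenberg group is not in $\mathcal P$, by Lemma~\ref{lem:basic}(b): its center is infinite cyclic and generated by a commutator.

(d) If an element $f$ of infinite order is conjugate to $f^2$, then $B(f,f)=B(f^2,f^2)=4B(f,f)$ by (P2), (P1) and (P3), contradicting (P4). So such a group is not in $\mathcal P$.
\end{example}

The passage to finite-index overgroups rests on the transfer, in the following form.

\begin{lemma}\label{lem:extend}
Let $C_0$ be a normal subgroup of finite index $r$ in a group $C$, and let $h\colon C_0\to\mathbb R$ be a homomorphism with $h(xgx^{-1})=h(g)$ for all $x\in C$, $g\in C_0$. Then $h$ extends to a homomorphism $H\colon C\to\mathbb R$ with values in $\frac1r h(C_0)$.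
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_r$ represent the cosets $xC_0$. For $g\in C$ write $gx_i=x_{g(i)}c_i(g)$ with $c_i(g)\in C_0$, where $i\mapsto g(i)$ is the permutation of the cosets, and put $H(g)=\frac1r\sum_i h(c_i(g))$. From $g'gx_i=x_{g'g(i)}\,c_{g(i)}(g')\,c_i(g)$ we get $c_i(g'g)=c_{g(i)}(g')c_i(g)$, and summing over $i$ gives $H(g'g)=H(g')+H(g)$. If $g\in C_0$, then $g(i)=i$ and $c_i(g)=x_i^{-1}gx_i$ by normality, so each term equals $h(g)$ and $H(g)=h(g)$.
\end{proof}

The invariance of $h$ is necessary, since a homomorphism $C\to\mathbb R$ is constant on conjugacy classes.

\begin{proposition}\label{prop:closure}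
The class $\mathcal P$ is closed under subgroups, finite direct products and finite-index overgroups.
\end{proposition}

\begin{proof}
For a subgroup, restrict the pairing. For a product $G_1\times G_2$ with pairings $B_1,B_2$, put $B\big((f_1,f_2),(g_1,g_2)\big)=B_1(f_1,g_1)+B_2(f_2,g_2)$. Centralizers are products of centralizers, so (P1)--(P3) hold. If $(f_1,f_2)$ has infinite order, then some $f_i$ does, so one term of $B_1(f_1,f_1)+B_2(f_2,f_2)$ is positive, and the other is nonnegative by Lemma~\ref{lem:basic}(a).

Now let $\Gamma\le M$ have finite index, with $\Gamma\in\mathcal P$. Replacing $\Gamma$ by the intersection of its conjugates, which is a subgroup of $\Gamma$ of finite index in $M$, we may assume that $\Gamma$ is normal. Let $N=[M:\Gamma]$, so that $g^N\in\Gamma$ for all $g\in M$, and let $\beta$ be a pairing on $\Gamma$. We first make $\beta$ invariant under $M$ by averaging. For commuting $f,g\in\Gamma$ put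
\[
\beta'(f,g)=\sum_{\Gamma\gamma\in\Gamma\backslash M}\beta(\gamma f\gamma^{-1},\gamma g\gamma^{-1}).
\]
By (P2) for $\beta$, each term is independent of the representative $\gamma$. Each term satisfies (P1), (P3) and (P4) on $\Gamma$, hence so does $\beta'$. For $x\in M$, right multiplication by $x$ permutes $\Gamma\backslash M$, so $\beta'(xfx^{-1},xgx^{-1})=\beta'(f,g)$.

A pairing on $M$ that extends $\beta'$ must satisfy $N^2B(f,g)=\beta'(f^N,g^N)$, so for commuting $f,g\in M$ we define
\[
B(f,g)=N^{-2}\beta'(f^N,g^N).
\]
Then (P1) and (P2) hold, and (P4) holds because $f^N$ has infinite order when $f$ does. The point is (P3): for $g,g'\in C_M(f)$ the element $(gg')^N$ need not equal $g^Ng'^N$. Fix $f$, let $C=C_M(f)$ and $C_0=C\cap\Gamma$, a normal subgroup of finite index in $C$, contained in $C_\Gamma(f^N)$. The map $h=\beta'(f^N,\cdot)\colon C_0\to\mathbb R$ is a homomorphism, and for $x\in C$, $g\in C_0$,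
\[
h(xgx^{-1})=\beta'(xf^Nx^{-1},xgx^{-1})=\beta'(f^N,g)=h(g).
\]
Let $H\colon C\to\mathbb R$ be the extension given by Lemma~\ref{lem:extend}. For $g\in C$ we have $g^N\in C_0$, so $H(g)=H(g^N)/N=h(g^N)/N=N\,B(f,g)$. Thus $B(f,\cdot)=H/N$ is a homomorphism on $C$.
\end{proof}

\section{Two groups without a pairing}\label{sec:UJ}

Both $U$ and $\pi\times\mathbb Z$ are central extensions of $\pi$ by $\mathbb Z$, and $\pi\times\mathbb Z$ is in $\mathcal P$ by Example~\ref{ex:pairings} and Proposition~\ref{prop:closure}. A pairing detects the nonzero Euler number.

\begin{lemma}\label{lem:U}
Let $G$ be a quotient of $U$ in which the image of $z$ has infinite order. Then $G\notin\mathcal P$. In particular $U\notin\mathcal P$.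
\end{lemma}

\begin{proof}
The image $\bar z$ of $z$ is central in $G$, so $C_G(\bar z)=G$, and $\bar z^{\,e}$ is a product of two commutators with $e\ne0$. By Lemma~\ref{lem:basic}(b), $G$ has no pairing. In $U$ itself $z$ has infinite order: in the homotopy exact sequence of the circle bundle $UT\Sigma_2\to\Sigma_2$, the map $\pi_1(S^1)\to U$ is injective because $\pi_2(\Sigma_2)=0$.
\end{proof}

For $J$ the element that violates positivity will be $u$, but Lemma~\ref{lem:basic}(b) does not apply to it. Indeed $xt^k$ with $x\in\pi$ commutes with $u$ exactly when $x$ does, since $\tau(u)=u$; the centralizer $C_\pi(u)$ is cyclic, and $u$ is not a proper power because its class in $H_1(\pi)=\mathbb Z^4$ is a basis vector; so $C_J(u)=\langle u,t\rangle\cong\mathbb Z^2$ is abelian. Instead we compute the Gram matrix of a pairing on this $\mathbb Z^2$ in the basis $t$, $ut$, using (P1) and (P2), and find that all its entries are equal.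

\begin{lemma}\label{lem:J}
$J\notin\mathcal P$.
\end{lemma}

\begin{proof}
In $J$ the element $t$ commutes with $a,b,u$, and $tst^{-1}=su$, that is, $ts=sut$. Put $v=sus^{-1}$. The relation $[a,b]\,sus^{-1}u^{-1}=1$ gives $v=[a,b]^{-1}u$, so $v$ commutes with $t$. Moreover
\begin{equation}\label{eq:conj}
s(ut)s^{-1}=t,\qquad sts^{-1}=(su^{-1}s^{-1})\,(s\,ut\,s^{-1})=v^{-1}t .
\end{equation}
Suppose that $B$ is a pairing on $J$, and let $h=B(t,\cdot)$, a homomorphism on $C_J(t)$, which contains $a,b,u,v,t$. Since $h$ kills $[a,b]$, we have $h(v)=h(u)$. By \eqref{eq:conj}, conjugation by $s$ takes the commuting pair $(ut,t)$ to $(t,v^{-1}t)$. Hence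
\[
h(u)+h(t)=B(t,ut)=B(ut,t)=B(t,v^{-1}t)=h(t)-h(v)=h(t)-h(u),
\]
so $h(u)=0$ and $B(t,ut)=B(t,t)$. Also $B(ut,ut)=B(t,t)$, because $ut$ is conjugate to $t$ by \eqref{eq:conj}. On the abelian group $\langle u,t\rangle$ the pairing is symmetric and biadditive, and $u=(ut)t^{-1}$, so
\[
B(u,u)=B(ut,ut)-2B(t,ut)+B(t,t)=0 .
\]
But $u$ has infinite order, as its class in $H_1(\pi)$ does. This contradicts (P4).
\end{proof}

The handle carrying $a,b$ enters the proof only through the equality $h(v)=h(u)$: it makes $v$ and $u$ differ by a commutator of elements that centralize $t$.

\section{The obstructions inside mapping class groups}\label{sec:mcg}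

\begin{proposition}\label{prop:mcg}
Let $g\ge2$ and $(g,p,b)\ne(2,0,0)$. Then $\operatorname{Mod}(\Sigma_{g,p}^b)\notin\mathcal P$.
\end{proposition}

The group $U$ occurs naturally in genus two. Gluing a disc to the boundary of $\Sigma_2^1$ gives a homomorphism $\operatorname{Mod}(\Sigma_2^1)\to\operatorname{Mod}(\Sigma_2)$. Its kernel, the \emph{disc-pushing subgroup}, is isomorphic to $\pi_1(UT\Sigma_2)=U$, and the fiber class $z$ corresponds to $T_\partial^{\pm1}$, the twist about a curve parallel to the boundary \cite[\S4.2.5]{FM}. Since $g\ge2$, the surface $\Sigma=\Sigma_{g,p}^b$ can be written as $\Sigma_2^1\cup_dQ$, where $d=\partial\Sigma_2^1$ and $Q=\Sigma_{g-2,p}^{b+1}$. Extending homeomorphisms by the identity on $Q$ gives a homomorphism $\operatorname{Mod}(\Sigma_2^1)\to\operatorname{Mod}(\Sigma)$, which sends $z$ to $T_d^{\pm1}$. Lemma~\ref{lem:U} applies to the image of $U$ as soon as $T_d$ has infinite order in $\operatorname{Mod}(\Sigma)$. This fails when $Q$ is a disc with at most one marked point, for then $T_d=1$. These are the cases $(2,0,0)$, which is excluded, and $(2,1,0)$, which is the reason for introducing $J$.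

Recall that the \emph{geometric intersection number} $i(c,c')$ is the least number of intersection points of simple closed curves isotopic to $c$ and $c'$, where curves and isotopies avoid the marked points. Curves realizing it are in \emph{minimal position}. By the bigon criterion, two transverse simple closed curves are in minimal position if and only if no embedded disc without marked points is bounded by an arc of one and an arc of the other.

\begin{proof}[Proof of Proposition~\ref{prop:mcg}]
By Proposition~\ref{prop:closure} it suffices to find a subgroup that is not in $\mathcal P$.

\emph{The case $(g,p,b)=(2,0,1)$.} Here $\Sigma=\Sigma_2^1$, and $U$ itself is a subgroup of $\operatorname{Mod}(\Sigma)$.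

\emph{The case $g\ge3$ or $p+b\ge2$.} We show that $T_d$ has infinite order by finding a curve $\gamma$ with $i(d,\gamma)=2$. Fix two points on $d$. Join them by a nonseparating arc $\alpha$ in $\Sigma_2^1$, and by an arc $\beta$ in $Q$ chosen as follows. If $g\ge3$, then $Q$ has positive genus and we take $\beta$ nonseparating in $Q$. If $g=2$, then $Q$ is a disc bounded by $d$ containing $p+b\ge2$ marked points and holes, and we let $\beta$ separate one of them from the others. Let $\gamma=\alpha\cup\beta$, which crosses $d$ twice. Suppose that an unmarked disc $\Delta$ is bounded by $\alpha$ or $\beta$ and an arc of $d$. The other arc of $d$ does not lie in $\Delta$, since $d$ bounds no unmarked disc. So the interior of $\Delta$ misses $d$, and $\alpha$ or $\beta$ cuts the unmarked disc $\Delta$ off $\Sigma_2^1$ or $Q$, which the choice of the arcs excludes. Hence $i(d,\gamma)=2$. By \cite[Proposition 3.2]{FM},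
\[
i\big(T_d^k(\gamma),\gamma\big)=|k|\,i(d,\gamma)^2\neq0\qquad(k\neq0),
\]
so $T_d^k\ne1$. By Lemma~\ref{lem:U}, the image of $U$ in $\operatorname{Mod}(\Sigma)$ is not in $\mathcal P$.

\emph{The case $(g,p,b)=(2,1,0)$.} We identify $\operatorname{Mod}(\Sigma_{2,1}^0)$ with a group of automorphisms of $\pi$ and find $J$ in it. Let $\operatorname{Aut}^+(\pi)$ be the group of automorphisms acting trivially on $H_2(\pi;\mathbb Z)=H_2(\Sigma_2;\mathbb Z)\cong\mathbb Z$, and let $\operatorname{Out}^+(\pi)$ be its image in $\operatorname{Out}(\pi)$. Write $\operatorname{inn}_x$ for conjugation by $x$. The action on the fundamental group based at the marked point gives a commutative diagram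
\[
\begin{array}{ccccccccc}
1&\to&\pi&\to&\operatorname{Mod}(\Sigma_{2,1}^0)&\to&\operatorname{Mod}(\Sigma_2)&\to&1\\
&&\downarrow&&\downarrow&&\downarrow&&\\
1&\to&\operatorname{Inn}(\pi)&\to&\operatorname{Aut}^+(\pi)&\to&\operatorname{Out}^+(\pi)&\to&1
\end{array}
\]
whose top row is the Birman exact sequence: the kernel of forgetting the marked point consists of the classes obtained by pushing the point around loops. Pushing around $x$ acts on $\pi$ as $\operatorname{inn}_x^{\pm1}$, with a sign fixed by conventions, so the left vertical map is an isomorphism because $\pi$ has trivial center. The right vertical map is an isomorphism by the Dehn--Nielsen--Baer theorem \cite[Theorem 8.1]{FM}, which identifies the isotopy classes of all homeomorphisms of $\Sigma_2$ with $\operatorname{Out}(\pi)$; the orientation-preserving ones are those acting trivially on $H_2$. Hence the middle map is an isomorphism.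

On $H_1(\pi;\mathbb Z)=\mathbb Z^4$ the automorphism $\tau$ sends $s$ to $s+u$ and fixes $a,b,u$. Let $a^*,b^*\in H^1(\pi;\mathbb Z)$ be the members of the dual basis dual to $a,b$. Then $\tau^*a^*=a^*$ and $\tau^*b^*=b^*$, so by naturality $\tau^*$ fixes $a^*\cup b^*$, which generates $H^2(\pi;\mathbb Z)\cong\mathbb Z$. Thus $\tau$ acts trivially on $H^2$, hence on $H_2$, and $\tau\in\operatorname{Aut}^+(\pi)$. Since $\tau\operatorname{inn}_x\tau^{-1}=\operatorname{inn}_{\tau(x)}$, the formula $xt^k\mapsto\operatorname{inn}_x\tau^k$ defines a homomorphism $J\to\operatorname{Aut}^+(\pi)$. It is injective: if $\operatorname{inn}_x\tau^k=1$, then $\tau^k$ acts trivially on $H_1$, where it sends $s$ to $s+ku$, so $k=0$; then $x$ is central in $\pi$, so $x=1$. Therefore $J$ is a subgroup of $\operatorname{Mod}(\Sigma_{2,1}^0)$, and Lemma~\ref{lem:J} applies.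

These three cases cover all $(g,p,b)\neq(2,0,0)$ with $g\ge2$.
\end{proof}

\begin{remark}
The picture behind Lemma~\ref{lem:J}, which is not used in the proofs, is the following. Push the loop $u$ off the marked point to either side. On one side the resulting curve crosses only $s$, near its end, and twisting about it gives $\tau$. On the other side it crosses $s$ near its start and $a,b$ near both ends, and twisting gives $s\mapsto us$, $a\mapsto uau^{-1}$, $b\mapsto ubu^{-1}$, which is $\operatorname{inn}_u\tau$. So $t$ and $ut$ are twists about two curves that differ only by the position of the marked point, and a pairing cannot tell them apart.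
\end{remark}

\section{A pairing on pure braid groups}\label{sec:braids}

\begin{proposition}\label{prop:braid}
For every $n$, the groups $P_n$ and $B_n$ are in $\mathcal P$.
\end{proposition}

Since $B_n\le B_{n+1}$ and $P_n$ has finite index in $B_n$, Proposition~\ref{prop:closure} reduces this to $P_n$ with $n\ge3$. Fix such an $n$. Capping the boundary of $D_n$ with a disc containing one marked point $\infty$ gives a sphere $S$ with $m=n+1\ge4$ marked points and a surjection
\[
P_n\to\operatorname{PMod}(S),\qquad f\mapsto\bar f,
\]
with kernel $\langle T_\partial\rangle$ \cite[\S3.6, \S9.3]{FM}.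

By Thurston's theory, a pure braid is assembled from pseudo-Anosov pieces and twists. A pseudo-Anosov piece has cyclic centralizer and can be paired as in Example~\ref{ex:pairings}(b), provided that the pieces are canonical enough to be preserved by every commuting element. Twists need a different device, and Lemma~\ref{lem:U} shows that none exists on $\Sigma_2^1$. In the disc, linking numbers of strands supply it.

\subsection{Curves, domains and standard facts}\label{sub:facts}

In a sphere with $k\ge3$ marked points, a \emph{curve} is an isotopy class of simple closed curves that avoid the marked points and have at least two marked points on each side. A \emph{multicurve} is a possibly empty set of distinct curves that can be realized disjointly; it has at most $k-3$ elements. A class in $\operatorname{Mod}(S_{0,k})$ is \emph{pseudo-Anosov} if it has a representative preserving a transverse pair of singular foliations and scaling their transverse measures by $\lambda$ and $\lambda^{-1}$ for some $\lambda>1$. This notion is invariant under homeomorphisms of marked spheres, and beyond that we use only the facts (F2)--(F4) below.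

Fix a complete hyperbolic metric of finite area on $S$ minus its marked points. Each curve has a unique geodesic representative, which is simple, and we identify curves with their geodesics. Distinct geodesics meet transversely in finitely many points and are in minimal position. In particular they are disjoint if the curves can be made disjoint, and they bound no unmarked bigon.

A \emph{domain} is the closure $X$ in $S$ of a component $\operatorname{int}X$ of the complement of a multicurve; $X=S$ is allowed. Its boundary $\partial X$ is a multicurve. Each $\delta\in\partial X$ separates $S$; let $D_\delta$ be the closed disc bounded by $\delta$ on the side away from $\operatorname{int}X$. These discs are pairwise disjoint, and $X$ is the complement of their interiors, since a path from $\operatorname{int}X$ to a point outside $X$ ends in the disc $D_\delta$ that it enters when it last leaves $X$. Let $\hat X$ be the sphere obtained from $S$ by collapsing each $D_\delta$ to a marked point $p_\delta$; its other marked points are the marked points of $S$ in $X$. It has at least three marked points, since otherwise $X$ would be a disc with at most one marked point or an unmarked annulus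 between distinct geodesics.

We use the following standard facts, for $k\ge3$.
\begin{itemize}
\item[(F1)] $\operatorname{PMod}(S_{0,3})=1$, and for $k\ge4$ the group $P_{k-1}\cong\operatorname{PMod}(S_{0,k})\times\mathbb Z$ is torsion-free \cite[\S9.3]{FM}. So $\operatorname{PMod}(S_{0,k})$ is torsion-free.
\item[(F2)] Nonzero powers and roots of pseudo-Anosov classes are pseudo-Anosov. A pseudo-Anosov class fixes no curve and has infinite order.
\item[(F3)] The centralizer of a pseudo-Anosov class is virtually infinite cyclic (McCarthy; Ivanov \cite{Ivanov}).
\item[(F4)] (Thurston) Each mapping class $f$ preserves a multicurve $\sigma$ such that some power $f^r$, $r\ge1$, preserves each component of the complement of $\sigma$ and induces on it a class that has finite order or is pseudo-Anosov \cite[\S13.3]{FM}.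
\item[(F5)] Let $\gamma_1,\dots,\gamma_r$ be simple closed curves representing distinct curves, pairwise in minimal position, such that among any three of them some two are disjoint. If $\gamma_1',\dots,\gamma_r'$ is another such collection with $\gamma_i'$ isotopic to $\gamma_i$ for all $i$, then a single ambient isotopy takes $\gamma_i'$ to $\gamma_i$ for all $i$ \cite[Lemma 2.9]{FM}.
\item[(F6)] Let $\sigma$ be a multicurve in $S$. Restricting representatives that preserve $\bigcup\sigma$ gives a well-defined homomorphism from the stabilizer of $\sigma$ to the mapping class group of $S\setminus\bigcup\sigma$, with kernel generated by the twists $T_c$, $c\in\sigma$ \cite[Proposition 3.20]{FM}.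
\end{itemize}

In the pure group, (F3) improves. Let $\phi\in\operatorname{PMod}(S_{0,k})$ be pseudo-Anosov and let $C(\phi)$ be its centralizer in $\operatorname{PMod}(S_{0,k})$. Then
\begin{equation}\label{eq:cyclic}
C(\phi)\text{ is infinite cyclic.}
\end{equation}
Indeed, by (F3) the central subgroup $\langle\phi\rangle\cong\mathbb Z$ has finite index $r$ in $C(\phi)$. By Lemma~\ref{lem:extend} the map $\phi^j\mapsto j$ extends to a homomorphism $C(\phi)\to\frac1r\mathbb Z$. Its kernel meets $\langle\phi\rangle$ trivially, so it is finite, hence trivial by (F1).

\emph{Action on domains.} Let $h\in\operatorname{PMod}(S)$ and let $X$ be a domain. By (F5), $h$ has a representative $H$ that takes each geodesic $\delta\in\partial X$ to the geodesic $h(\delta)$. Put $hX=H(X)$. This domain does not depend on $H$, since $H(D_\delta)$ is the side of $h(\delta)$ that contains the same marked points as $D_\delta$. So $\operatorname{PMod}(S)$ acts on domains, and $H$ induces a homeomorphism $\hat H\colon\hat X\to\widehat{hX}$ of marked spheres.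

\emph{Restriction.} If $f\in\operatorname{PMod}(S)$ fixes each curve of $\partial X$, then $fX=X$ by the same remark, and a representative $F$ as above induces $\hat F\colon\hat X\to\hat X$ fixing each marked point. By (F6) for the multicurve $\partial X$, the class $f_X\in\operatorname{PMod}(\hat X)$ of $\hat F$ depends only on $f$, and $f\mapsto f_X$ is a homomorphism on the group of classes fixing each curve of $\partial X$. Since $HFH^{-1}$ represents $hfh^{-1}$,
\begin{equation}\label{eq:transport}
(hfh^{-1})_{hX}=\hat H f_X\hat H^{-1}.
\end{equation}

Purity and genus zero are used through the next lemma: pure classes cannot permute the pieces of a decomposition.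

\begin{lemma}\label{lem:pure}
\begin{enumerate}
\item[(a)] Two disjoint simple closed curves representing curves in $S$ that induce the same partition of the marked points are isotopic.
\item[(b)] If $f\in\operatorname{PMod}(S)$ preserves a multicurve $\sigma$, then $f$ fixes each $c\in\sigma$ and each domain cut out by $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $c'$ lie in the side $D$ of $c$ and bound $D'\subset D$. The marked points in $D'$ form a block of the common partition contained in $D$, so they are all the marked points in $D$. Thus the annulus between $c$ and $c'$ is unmarked.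

(b) The curve $f(c)\in\sigma$ induces the same partition as $c$, because $f$ fixes each marked point. If it were distinct from $c$, it would be disjoint from $c$, contradicting (a). So $f$ fixes each curve of $\sigma$, in particular each curve of $\partial X$ for a domain $X$ cut out by $\sigma$, and $fX=X$.
\end{proof}

In the situation of (b), facts (F4) and (F6) read as follows: the class induced by $f^r$ on the component $\operatorname{int}X$ is $f_X^{\,r}$, and if $f_X=1$ for all domains $X$ cut out by $\sigma$, then $f$ is a \emph{multitwist}, a product of powers of the commuting twists $T_c$, $c\in\sigma$.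

\subsection{Linking numbers and the case of three strands}\label{sub:three}

Label the marked points of $D_n$ by $1,\dots,n$. For $i<j$ let
\[
\operatorname{lk}_{ij}\colon P_n\to P_2\cong\mathbb Z
\]
be the homomorphism that forgets all marked points other than $i$ and $j$, normalized so that the generator $T_\partial$ of $P_2$, the full twist, is $1$. For a simple closed curve $c$ in $D_n$ let $A(c)$ be the set of marked points that it encloses. Then
\begin{equation}\label{eq:lk}
\operatorname{lk}_{ij}(T_c)=\begin{cases}1&\text{if }\{i,j\}\subseteq A(c),\\0&\text{otherwise,}\end{cases}
\end{equation}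
because after forgetting, $c$ is parallel to the boundary in the first case and bounds a disc with at most one marked point in the second. The sum
\[
L(f,g)=\sum_{i<j}\operatorname{lk}_{ij}(f)\operatorname{lk}_{ij}(g)
\]
is defined for all $f,g\in P_n$. It satisfies (P1)--(P3) and $L(f,f)\ge0$, because the $\operatorname{lk}_{ij}$ are homomorphisms to an abelian group. It fails (P4), since it vanishes on the commutator subgroup.

\begin{example}\label{ex:three}
Let $n=3$, so $S=S_{0,4}$. A nonempty multicurve is a single curve $c$, and both domains cut out by $c$ have $\hat X=S_{0,3}$. Let $f\in P_3$ with $\bar f$ not pseudo-Anosov, and take $\sigma$ as in (F4). If $\sigma=\varnothing$, then $\bar f$ has finite order by (F2), so $\bar f=1$ by (F1). If $\sigma=\{c\}$, then both restrictions are trivial and $\bar f\in\langle T_c\rangle$. In either case $f=T_c^kT_\partial^l$ for a curve $c$ in $D_3$ enclosing two points, say $1$ and $2$. By \eqref{eq:lk},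
\[
(\operatorname{lk}_{12},\operatorname{lk}_{13},\operatorname{lk}_{23})(f)=(k+l,\,l,\,l),\qquad L(f,f)=(k+l)^2+2l^2,
\]
which is positive unless $k=l=0$. So $L$ fails to be positive only at elements $f$ with $\bar f$ pseudo-Anosov, and there \eqref{eq:cyclic} is available. For commuting $f,g\in P_3$ put $B(f,g)=L(f,g)+(\bar f\cdot\bar g)_{C(\bar f)}$ if $\bar f$ is pseudo-Anosov, and $B(f,g)=L(f,g)$ otherwise. Then (P2)--(P4) hold. For (P1), let $\bar f$ be pseudo-Anosov. If $\bar g=1$, the extra term vanishes in both orders. If $\bar g\ne1$, then $\bar g$ shares a power with $\bar f$ in $C(\bar f)$, so it is pseudo-Anosov by (F2), and $C(\bar f)=C(\bar g)$ as in Example~\ref{ex:pairings}(b). Both terms are needed: the extra term vanishes for $f=g=T_\partial$, and $L$ vanishes on nontrivial commutators.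
\end{example}

For $n\ge4$ two things change. A class can be pseudo-Anosov on proper domains, and we must show that these domains are canonical. A multitwist can involve several nested curves, and we must show that its linking numbers do not all cancel.

\subsection{Pseudo-Anosov domains}

For $f\in\operatorname{PMod}(S)$ let $E(f)$ be the set of domains $X$ such that $f$ fixes each curve of $\partial X$ and $f_X$ is pseudo-Anosov. The definition involves no choice of a multicurve, so by \eqref{eq:transport}
\begin{equation}\label{eq:equivariant}
E(hfh^{-1})=hE(f)\qquad(h\in\operatorname{PMod}(S)).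
\end{equation}
The price is that $E(f)$ might a priori be infinite, or its members might overlap. The next lemma excludes this. Note that $\hat X$ has at least four marked points if $X\in E(f)$, since $\operatorname{PMod}(S_{0,3})=1$.

\begin{lemma}\label{lem:disjoint}
If $X\in E(f)$ and $c$ is a curve with $f(c)=c$, then the geodesic $c$ is disjoint from $\operatorname{int}X$.
\end{lemma}

\begin{proof}
Suppose that $c$ meets $\operatorname{int}X$. We produce a curve in $\hat X$ fixed by a nonzero power of $f_X$, contradicting (F2).

The curve $c$ is not in $\partial X$. Among any three members of $\{c\}\cup\partial X$, two belong to $\partial X$ and are disjoint, and the geodesics are in minimal position. For any representative $F_0$ of $f$, the images $F_0(c)$ and $F_0(\delta)$, $\delta\in\partial X$, have the same properties and are isotopic to $c$ and $\delta$. By (F5), $f$ has a representative $F$ with $F(c)=c$ and $F(\delta)=\delta$ for all $\delta\in\partial X$, as sets. Then $F(X)=X$, and $\hat F$ represents $f_X$.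

\emph{Case 1: $c\subset\operatorname{int}X$.} Each side of $c$ in $\hat X$ contains at least two marked points of $\hat X$. Otherwise, either a side of $c$ in $S$ contains at most one marked point of $S$, which contradicts the definition of a curve, or a side of $c$ in $\hat X$ contains $p_\delta$ only, and then $c$ and $\delta$ are distinct geodesics cobounding an unmarked annulus, which is impossible. So $c$ is a curve in $\hat X$ fixed by $f_X$.

\emph{Case 2: $c\not\subset\operatorname{int}X$.} Then $c$ crosses $\partial X$, and $c\cap X$ is a finite union of disjoint arcs with interiors in $\operatorname{int}X$ and endpoints on $\partial X$. They are permuted by $F$. Let $\alpha$ be one of them, choose $k\ge1$ with $F^k(\alpha)=\alpha$, and let $\hat\alpha$ be the image of $\alpha$ in $\hat X$. It is an arc joining two marked points $p_\delta\ne p_{\delta'}$, or a simple loop through one marked point $p_\delta$, and it contains no other marked point; see Figure~\ref{fig:arcs}. Each component $\Delta$ of $\hat X\setminus\hat\alpha$ is an open disc. Suppose that $\Delta$ contains a marked point. Any two simple closed curves in $\Delta$ that enclose all marked points of $\Delta$ are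 isotopic, since each cobounds an unmarked annulus with a third one that encloses both. Let $\gamma_\Delta$ be their isotopy class. The map $\hat F^k$ preserves $\hat\alpha$ and fixes the marked points, so it preserves $\Delta$, and $f_X^{\,k}$ fixes $\gamma_\Delta$. It remains to find $\Delta$ such that $\gamma_\Delta$ has at least two marked points on each side.

If $\hat\alpha$ is an arc, there is one component $\Delta$. It contains all marked points except $p_\delta$ and $p_{\delta'}$, at least two in number, and $\gamma_\Delta$ separates them from $p_\delta,p_{\delta'}$.

If $\hat\alpha$ is a loop, there are two components, which together contain all marked points except $p_\delta$, at least three in number. Each of them contains a marked point, since otherwise $\alpha$ and an arc of $\delta$ would bound an unmarked bigon between the geodesics $c$ and $\delta$. One component $\Delta$ contains at least two marked points, and $\gamma_\Delta$ separates them from $p_\delta$ and the marked points of the other component.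
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0)--(2,0);
\fill (0,0) circle (2pt) node[left]{$p_\delta$};
\fill (2,0) circle (2pt) node[right]{$p_{\delta'}$};
\node at (1,0.25){$\hat\alpha$};
\draw[dashed] (1,0) ellipse (1.9 and 0.7);
\node at (2.9,0.65){$\gamma_\Delta$};
\fill (0.3,-1.2) circle (2pt);
\fill (1.7,-1.2) circle (2pt);
\draw[thick] (6.6,-0.25) circle (1.15);
\fill (5.45,-0.25) circle (2pt) node[left]{$p_\delta$};
\node at (7.65,0.7){$\hat\alpha$};
\draw[dashed] (6.6,-0.25) circle (0.8);
\node at (6.6,0.2){$\gamma_\Delta$};
\fill (6.25,-0.4) circle (2pt);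
\fill (6.95,-0.4) circle (2pt);
\fill (8.5,-0.25) circle (2pt);
\end{tikzpicture}
\caption{An invariant arc or loop $\hat\alpha$ (solid) through marked points of a sphere with four marked points, drawn in the plane, determines an invariant closed curve $\gamma_\Delta$ (dashed) with at least two marked points on each side.}\label{fig:arcs}
\end{figure}

\begin{lemma}\label{lem:E}
Let $f\in\operatorname{PMod}(S)$.
\begin{enumerate}
\item[(a)] The set $\sigma_f=\bigcup_{X\in E(f)}\partial X$ is a multicurve, each $X\in E(f)$ is a domain cut out by $\sigma_f$, and $E(f)$ is finite.
\item[(b)] If $g\in\operatorname{PMod}(S)$ commutes with $f$ and $X\in E(f)$, then $g$ fixes each curve of $\partial X$, and $g_X\in C(f_X)$.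
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $X,Y\in E(f)$. The curves of $\partial Y$ are fixed by $f$, so they miss $\operatorname{int}X$ by Lemma~\ref{lem:disjoint}. A geodesic that crosses a curve of $\partial X$ enters $\operatorname{int}X$, so a curve of $\partial Y$ is equal to or disjoint from each curve of $\partial X$. Thus the geodesics in $\sigma_f$ are pairwise disjoint, so there are at most $m-3$ of them, and $\sigma_f$ is a multicurve. For $X\in E(f)$ the set $\operatorname{int}X$ is connected, misses $\sigma_f$, and has its boundary in $\sigma_f$, so it is one of the finitely many components of the complement of $\sigma_f$.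

(b) By \eqref{eq:equivariant}, $gE(f)=E(gfg^{-1})=E(f)$, so $g$ preserves $\sigma_f$. By Lemma~\ref{lem:pure}(b), $g$ fixes each curve of $\sigma_f$. So $g_X$ is defined, and it commutes with $f_X$ because restriction is a homomorphism.
\end{proof}

By Lemma~\ref{lem:E} and \eqref{eq:cyclic} we may define, for commuting $f,g\in\operatorname{PMod}(S)$,
\[
\langle f,g\rangle=\sum_{X\in E(f)}(f_X\cdot g_X)_{C(f_X)},
\]
where $C(f_X)$ is the centralizer in $\operatorname{PMod}(\hat X)$.

\begin{lemma}\label{lem:pApairing}
The function $\langle\,\cdot\,,\cdot\,\rangle$ satisfies \textup{(P1)--(P3)} on $\operatorname{PMod}(S)$. Moreover $\langle f,f\rangle\ge0$, and if $\langle f,f\rangle=0$, then $f$ is a multitwist.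
\end{lemma}

\begin{proof}
(P3) For $X\in E(f)$ the map $g\mapsto g_X$ is a homomorphism from the centralizer of $f$ to $C(f_X)$, and $(f_X\cdot\,\cdot\,)_{C(f_X)}$ is additive.

(P2) Let $h\in\operatorname{PMod}(S)$. By \eqref{eq:equivariant}, $X\mapsto hX$ is a bijection $E(f)\to E(hfh^{-1})$. By \eqref{eq:transport}, conjugation by $\hat H$ is an isomorphism $\operatorname{PMod}(\hat X)\to\operatorname{PMod}(\widehat{hX})$ that takes $f_X$ and $g_X$ to $(hfh^{-1})_{hX}$ and $(hgh^{-1})_{hX}$, and hence takes centralizer to centralizer. So corresponding terms agree.

(P1) The two sums $\langle f,g\rangle$ and $\langle g,f\rangle$ run over different sets, so we show that only $E(f)\cap E(g)$ contributes. Let $X\in E(f)$. If $g_X=1$, the term vanishes. If $g_X\ne1$, then $f_X$ and $g_X$ are nontrivial elements of the infinite cyclic group $C(f_X)$, so a nonzero power of $g_X$ equals a nonzero power of $f_X$. By (F2), $g_X$ is pseudo-Anosov, and $X\in E(g)$. Hence $\langle f,g\rangle$ is the sum of $(f_X\cdot g_X)_{C(f_X)}$ over $X\in E(f)\cap E(g)$, and the same holds with $f$ and $g$ exchanged. For such $X$, the abelian group $C(f_X)$ contains $g_X$, so $C(f_X)\subseteq C(g_X)$, and by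 symmetry $C(f_X)=C(g_X)$. The terms agree.

Finally, $\langle f,f\rangle$ is a sum of squares of nonzero integers indexed by $E(f)$, so it is nonnegative and vanishes only if $E(f)=\varnothing$. Suppose $E(f)=\varnothing$ and take $\sigma$ and $r$ as in (F4). By Lemma~\ref{lem:pure}(b), $f_X$ is defined for each domain $X$ cut out by $\sigma$. It is not pseudo-Anosov, so $f_X^{\,r}$ is not pseudo-Anosov by (F2). Hence $f_X^{\,r}$ has finite order, and $f_X=1$ by (F1). By (F6), $f$ is a multitwist along $\sigma$.
\end{proof}

\subsection{Linking numbers detect multitwists}

Linking numbers can cancel for a given pair: $T_cT_\partial^{-1}$ in Example~\ref{ex:three} has $\operatorname{lk}_{12}=0$. The remedy is to take an outermost curve with nonzero exponent and two points inside it that no smaller curve encloses together.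

\begin{lemma}\label{lem:multitwist}
Let $f\in P_n$, $f\neq1$, and suppose that $\bar f$ is a multitwist. Then $\operatorname{lk}_{ij}(f)\ne0$ for some $i<j$.
\end{lemma}

\begin{proof}
Let $\bar f$ be a multitwist along $\sigma$. Realize the curves of $\sigma$ by disjoint simple closed curves in the interior of $D_n\subset S$, and let $\partial$ be a curve parallel to the boundary of $D_n$ and enclosing them. The twists about these curves in $D_n$ map to the twists in $S$, and the kernel of $f\mapsto\bar f$ is $\langle T_\partial\rangle$. So
\[
f=\prod_{c\in\sigma\cup\{\partial\}}T_c^{k_c},
\]
and not all $k_c$ are zero because $f\neq1$. Consider the sets $A(c)$, with $A(\partial)=\{1,\dots,n\}$. Each has at least two elements. Any two are nested or disjoint, since the discs bounded by the curves in $D_n$ are. They are distinct: for $c\in\sigma$ the set $A(c)$ is proper, because the side of $c$ containing $\infty$ contains another marked point, and two curves of $\sigma$ with the same set induce the same partition, so they coincide by Lemma~\ref{lem:pure}(a).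

Choose $c$ with $k_c\ne0$ and $A(c)$ maximal among the sets with nonzero exponent. Let $\mathcal A$ be the family of sets $A(c')$ properly contained in $A(c)$. We find $i\ne j$ in $A(c)$ that do not both lie in a member of $\mathcal A$. Pick $i\in A(c)$. If $i$ lies in no member of $\mathcal A$, pick any $j\ne i$ in $A(c)$. Otherwise the members of $\mathcal A$ containing $i$ are nested, so there is a largest one, $A'$, and we pick $j\in A(c)\setminus A'$.

If $i,j\in A(c')$, then $A(c')$ meets $A(c)$ and is not in $\mathcal A$, so $A(c')\supseteq A(c)$. By maximality, $k_{c'}=0$ unless $c'=c$. Now \eqref{eq:lk} shows that the linking number of the strands $i$ and $j$ in $f$ is $k_c\ne0$.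
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:braid}]
For commuting $f,g\in P_n$, $n\ge3$, define
\[
B(f,g)=\sum_{i<j}\operatorname{lk}_{ij}(f)\operatorname{lk}_{ij}(g)+\langle\bar f,\bar g\rangle .
\]
Both summands satisfy (P1)--(P3), the second by Lemma~\ref{lem:pApairing} and because $f\mapsto\bar f$ is a homomorphism, and both are nonnegative when $f=g$. Let $f\ne1$. If $\langle\bar f,\bar f\rangle=0$, then $\bar f$ is a multitwist by Lemma~\ref{lem:pApairing}, and the first summand is positive by Lemma~\ref{lem:multitwist}. So $B(f,f)>0$, and (P4) holds.
\end{proof}

\section{The closed surface of genus two, and the proofs of the theorems}\label{sec:genustwo}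

Let $\iota\in\operatorname{Mod}(\Sigma_2)$ be the hyperelliptic involution, the deck transformation of the double cover of the sphere branched over six points. It acts on $H_1(\Sigma_2)$ as $-1$, and the center of $\operatorname{Mod}(\Sigma_2)$ is $\{1,\iota\}$ \cite[\S3.4]{FM}.

\begin{proposition}\label{prop:genustwo}
$\operatorname{Mod}(\Sigma_2)$ is virtually embedded in $B_n$ if and only if $n\ge5$.
\end{proposition}

\begin{proof}
Since $B_n\le B_{n+1}$, it suffices to give a virtual embedding in $B_5$ and to exclude one in $B_4$.

\emph{Five strands suffice.} By the Birman--Hilden theorem, $\operatorname{Mod}(\Sigma_2)/\langle\iota\rangle\cong\operatorname{Mod}(S_{0,6})$ \cite[\S9.4]{FM}. The kernel of the action of $\operatorname{Mod}(\Sigma_2)$ on $H_1(\Sigma_2;\mathbb Z/3)$ has finite index and does not contain $\iota$, so it embeds in $\operatorname{Mod}(S_{0,6})$. A finite-index subgroup of it embeds in $\operatorname{PMod}(S_{0,6})$, which is a direct factor of $P_5\le B_5$ by (F1).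

\emph{Four strands do not suffice.} Here a size argument works, because $n$ is fixed. Suppose that a finite-index subgroup $\Gamma\le\operatorname{Mod}(\Sigma_2)$ embeds in $B_4$. Replacing $\Gamma$ by the preimage of $P_4$, we may assume that $\Gamma$ embeds in $P_4\cong\operatorname{PMod}(S_{0,5})\times\mathbb Z$. In particular $\Gamma$ is torsion-free. Let $N=[\operatorname{Mod}(\Sigma_2):\Gamma]!$, so that $x^N\in\Gamma$ for all $x\in\operatorname{Mod}(\Sigma_2)$.

The group $\Gamma$ contains $\mathbb Z^3$. View $\Sigma_2$ as two pairs of pants glued along curves $c_1,c_2,c_3$, oriented so that their homology classes are $x_1$, $x_2$, $x_1+x_2$ for a symplectic basis $x_1,y_1,x_2,y_2$. The twists $T_{c_i}$ commute. With $\omega$ the intersection form, $T_{c_1}^{k_1}T_{c_2}^{k_2}T_{c_3}^{k_3}$ acts on $H_1(\Sigma_2)$ by $y\mapsto y\pm\sum_ik_i\,\omega([c_i],y)[c_i]$. It moves $y_1$ by $\pm(k_1x_1+k_3(x_1+x_2))$ and $y_2$ by $\pm(k_2x_2+k_3(x_1+x_2))$, so it is trivial only if all $k_i$ vanish. The $N$th powers of the three twists generate $\mathbb Z^3\le\Gamma$.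

There is no contradiction yet, since $P_4$ contains $\mathbb Z^3$ as well; we must remove the central factor $\mathbb Z$. The kernel of the projection $\Gamma\to\operatorname{PMod}(S_{0,5})$ lies in $\{1\}\times\mathbb Z$, so it is central in $\Gamma$. We claim that the center of $\Gamma$ is trivial. Let $w$ be central in $\Gamma$. For each essential simple closed curve $c$ in $\Sigma_2$ we have $T_{w(c)}^N=wT_c^Nw^{-1}=T_c^N$. A nonzero power of a Dehn twist determines the isotopy class of its curve \cite{FM}, so $w(c)=c$. Then $w$ commutes with all Dehn twists, which generate $\operatorname{Mod}(\Sigma_2)$, so $w\in\{1,\iota\}$, and $w=1$ because $\Gamma$ is torsion-free. Hence $\Gamma$, and with it $\mathbb Z^3$, embeds in $\operatorname{PMod}(S_{0,5})$.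

For $k\ge3$ the Birman exact sequence for forgetting one marked point reads
\[
1\to F_{k-1}\to\operatorname{PMod}(S_{0,k+1})\to\operatorname{PMod}(S_{0,k})\to1,
\]
where the free group $F_{k-1}$ is the fundamental group of the sphere with $k$ points removed. With $\operatorname{PMod}(S_{0,3})=1$ this gives $\operatorname{PMod}(S_{0,4})\cong F_2$, and then $\operatorname{PMod}(S_{0,5})$ is an extension of $F_2$ by $F_3$. Abelian subgroups of free groups are cyclic, so an abelian subgroup of $\operatorname{PMod}(S_{0,5})$ meets $F_3$ in a cyclic group and has cyclic image in $F_2$. It is therefore generated by two elements and is not $\mathbb Z^3$. This is a contradiction.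
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:P}]
Part (1) of Theorem~\ref{thm:P} is the combination of Propositions~\ref{prop:closure} and \ref{prop:braid} and Lemmas~\ref{lem:U} and \ref{lem:J}. Part (3) is Proposition~\ref{prop:genustwo}. For part (2), suppose (a): a finite-index subgroup $\Gamma$ of $\operatorname{Mod}(\Sigma_{g,p}^b)$ embeds in $B_n$. Then $\Gamma\in\mathcal P$ as a subgroup of $B_n$, and $\operatorname{Mod}(\Sigma_{g,p}^b)\in\mathcal P$ as a finite-index overgroup of $\Gamma$, which is (b). The implication (b)$\Rightarrow$(c) is Proposition~\ref{prop:mcg}, and (c)$\Rightarrow$(a) follows from Proposition~\ref{prop:genustwo}. Theorem~\ref{thm:main} is the implication (a)$\Rightarrow$(c).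
\end{proof}

\begin{thebibliography}{9}

\bibitem{FM}
Farb and Margalit, \emph{A Primer on Mapping Class Groups}, Princeton, 2012.

\bibitem{Ivanov}
Ivanov, \emph{Subgroups of Teichm\"uller Modular Groups}.

\bibitem{Problems}
\emph{Problems on Low-dimensional Topology, 2018},
\texttt{http://www.kurims.kyoto-u.ac.jp/\~{}kyodo/kokyuroku/contents/pdf/2099-11.pdf}.

\end{thebibliography}
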